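\title{The unital von Neumann inequality does not characterize operator algebras}

\begin{abstract}
Every unital algebra of Hilbert space operators satisfies von Neumann's inequality $\|f(x)\|\le\sup_{|z|\le1}|f(z)|$ for polynomials $f$ and elements $x$ of the unit ball. We show that this inequality does not characterize such algebras among unital Banach algebras. There is a commutative counterexample of dimension $4$, and there are commutative unital Banach algebras that satisfy the inequality and have no injective continuous homomorphism into the bounded operators on any Hilbert space. All examples are built from a symmetric bilinear form on a Banach space. Within this class, the existence of an equivalent norm satisfying the inequality is equivalent to a martingale estimate, while being isomorphic to an operator algebra is equivalent to a factorization of the form through a Hilbert space.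
\end{abstract}

\section{Introduction}

\subsection{The question}

All Banach algebras are complex. For a polynomial $f$ in one variable let $\|f\|_\infty=\sup\{|f(z)|:z\in\mathbb C,\ |z|\le1\}$. A unital Banach algebra $A$ satisfies the \emph{unital von Neumann inequality} if
\begin{equation}\label{eq:vN}
\|f(x)\|\le\|f\|_\infty\qquad(x\in A,\ \|x\|\le1)
\end{equation}
for all polynomials $f$. Constant terms are allowed and are read as multiples of the identity $1$; the choice $f=1$ shows that $\|1\|=1$. A Banach algebra is an \emph{operator algebra} if it is isometrically isomorphic to a norm-closed, not necessarily self-adjoint, subalgebra of $\mathcal L(K)$, the algebra of bounded operators on a Hilbert space $K$. It is a \emph{unital operator algebra} if it is unital and the subalgebra can be taken to contain the identity operator. By von Neumann's inequality, $\mathcal L(K)$ satisfies \eqref{eq:vN}, and hence so does every unital operator algebra.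

Operator algebras can be recognized by polynomial inequalities. For a Banach algebra $B$ and a polynomial $f(X_1,\dots,X_n)$ in noncommuting variables without constant term, let $\|f\|_B$ be the supremum of $\|f(x_1,\dots,x_n)\|$ over $x_1,\dots,x_n$ in the unit ball of $B$, and fix an infinite-dimensional Hilbert space $H$. It is known that a Banach algebra $A$, unital or not, is an operator algebra if and only if $\|f\|_A\le\|f\|_{\mathcal L(H)}$ for all $n$ and all such $f$. For $n=1$ we have $\|f\|_{\mathcal L(H)}=\|f\|_\infty$: von Neumann's inequality gives one bound and the operators $zI$, $|z|\le1$, give the other. So \eqref{eq:vN} is the one-variable part of this criterion, strengthened by the admission of constant terms. The following question is posed in \cite{nonunital}.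

\medskip
\noindent\textbf{Question.} \emph{Is every unital Banach algebra that satisfies the unital von Neumann inequality a unital operator algebra?}
\medskip

There is a reason to hope for a positive answer. Although \eqref{eq:vN} involves one element at a time, constant terms make the unit ball invariant under all M\"obius maps of the disc, and these nonlinear symmetries, combined with the convexity of the ball, produce inequalities between different elements. On the algebra $\mathbb C[X]/(X^2)$ they force the norm to be an operator norm (Example~\ref{ex:two}). The answer is nevertheless negative.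

\subsection{Results}

Let $E$ be a complex Banach space and $\varphi:E\times E\to\mathbb C$ a bounded symmetric bilinear form; we write $\varphi(e)=\varphi(e,e)$. Let
\[
A(E,\varphi)=\mathbb C1\oplus E\oplus\mathbb Cg,\qquad e\cdot e'=\varphi(e,e')g,\qquad eg=g^2=0 .
\]
This is a commutative unital algebra, and we give it the product topology. The ideal $N=E\oplus\mathbb Cg$ satisfies $N^3=0$, and $(e+zg)^2=\varphi(e)g$. A \emph{von Neumann norm} on $A(E,\varphi)$ is an equivalent norm (one that defines the product topology) under which $A(E,\varphi)$ is a unital Banach algebra satisfying \eqref{eq:vN}.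

\begin{theorem}\label{thm:four}
Let $E=\mathbb C^2$ and $\varphi((u,v),(u',v'))=uv'+u'v$, so that $A(E,\varphi)\cong\mathbb C[U,V]/(U^2,V^2)$ has dimension $4$. There is a norm on $A(E,\varphi)$ making it a unital Banach algebra that satisfies the unital von Neumann inequality but is not isometrically isomorphic to any subalgebra of any $\mathcal L(K)$.
\end{theorem}

This answers the question, but only through the value of the norm: a finite-dimensional unital algebra acts faithfully on itself by left multiplication, so it is always bicontinuously isomorphic to an operator algebra. To see what happens up to isomorphism we classify the algebras $A(E,\varphi)$.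

Let $r_1,\dots,r_n$ be the coordinate functions on $\{\pm1\}^n$ with the uniform probability, that is, independent symmetric signs, and let $\mathbb E$ denote expectation. A \emph{dyadic martingale} in a set $D\subset E$ is a sequence $M=(M_0,\dots,M_n)$ of $D$-valued functions on $\{\pm1\}^n$ such that $M_0$ is constant and
\[
M_k=M_{k-1}+r_k\,d_k(r_1,\dots,r_{k-1})\qquad(1\le k\le n)
\]
for some $E$-valued functions $d_k$. It is a binary tree of points of $D$ in which each node is the midpoint of its two children. We put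
\[
Q(M)=\mathbb E\sum_{k=1}^n|\varphi(d_k)| .
\]

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(i)] $A(E,\varphi)$ has a von Neumann norm if and only if $\sup Q(M)<\infty$, the supremum being taken over all dyadic martingales $M$ in the closed unit ball of $E$.
\item[(ii)] $A(E,\varphi)$ is bicontinuously isomorphic to a closed subalgebra of some $\mathcal L(K)$ if and only if there is a bounded linear map $S$ from $E$ to a Hilbert space with $|\varphi(e,e')|\le\|Se\|\,\|Se'\|$ for all $e,e'\in E$. If there is no such $S$, then every continuous homomorphism $A(E,\varphi)\to\mathcal L(K)$ sends $g$ to $0$.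
\end{enumerate}
\end{theorem}

The duality between $\ell_p$ and $\ell_{p'}$ separates the two conditions. We write $\langle x,y\rangle=\sum_ix(i)y(i)$ for the bilinear pairing.

\begin{theorem}\label{thm:lp}
For $1\le p\le\infty$ and $\frac1p+\frac1{p'}=1$ let $A_p=A(\ell_p\oplus\ell_{p'},\varphi)$ with $\varphi((x,y),(x',y'))=\langle x,y'\rangle+\langle x',y\rangle$. Then $A_p$ has a von Neumann norm if and only if $1<p<\infty$, and $A_p$ is isomorphic to an operator algebra if and only if $p=2$. For $p\in(1,\infty)\setminus\{2\}$, the algebra $A_p$ with a von Neumann norm satisfies the unital von Neumann inequality, yet it has no injective continuous homomorphism into any $\mathcal L(K)$.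
\end{theorem}

\subsection{Outline}

A von Neumann norm on $A(E,\varphi)$ is determined by the slice of its unit ball by $N$ (Section~\ref{sec:mobius}). For symmetric norms this slice has the form $\{e+zg:|z|\le1-W(e)\}$, and Section~\ref{sec:necessary} compares what our two properties demand of $W$: the von Neumann inequality demands a convexity property, which is a local condition, whereas an isometric representation on a Hilbert space demands one Hermitian form lying between $|\varphi|$ and $W$, which is a global condition. Section~\ref{sec:construction} is the technical core: it shows that the convexity property, slightly strengthened, suffices to build a von Neumann norm from $W$. Sections~\ref{sec:four}, \ref{sec:class} and \ref{sec:lp} prove the three theorems.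

\section{M\"obius maps and the nilpotent slice}\label{sec:mobius}

Let $\mathbb D$ be the open unit disc. For $\nu\in\mathbb D$ the M\"obius map $\psi_\nu(z)=(z-\nu)/(1-\bar\nu z)$ is an automorphism of $\mathbb D$ with inverse $\psi_{-\nu}$, and $|\psi_\nu|=1$ on the unit circle. We use the following forms of the maximum principle and the Schwarz lemma. Let $F$ be holomorphic on $\mathbb D$ with $|F|\le1$. Then $F$ is a unimodular constant or $F(\mathbb D)\subset\mathbb D$; we have $|F'(0)|\le1-|F(0)|^2$; if $F(0)=0$, then $F(z)=zG(z)$ with $G$ holomorphic and $|G|\le1$; and an automorphism of $\mathbb D$ that fixes $0$ is a rotation.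

In an algebra we put $\psi_\nu(x)=(x-\nu)(1-\bar\nu x)^{-1}$ whenever the inverse exists.

\begin{lemma}\label{lem:mobius}
Let $A$ be a unital Banach algebra satisfying \eqref{eq:vN}. If $\|x\|\le1$ and $\nu\in\mathbb D$, then $\|\psi_\nu(x)\|\le1$.
\end{lemma}

\begin{proof}
The polynomials $f_k(z)=(z-\nu)\sum_{j\le k}\bar\nu^jz^j$ converge to $\psi_\nu$ uniformly on the closed disc, so $\|f_k\|_\infty\to1$. By the Neumann series, $f_k(x)\to\psi_\nu(x)$. Apply \eqref{eq:vN} to $f_k$.
\end{proof}

Now let $A=A(E,\varphi)$. Every $x\in A$ is $x=\lambda+n$ with $\lambda\in\mathbb C$, the \emph{scalar part} of $x$, and $n\in N$. If $|\lambda|<1$ and $f$ is holomorphic on $\mathbb D$, we define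
\[
f(x)=f(\lambda)+f'(\lambda)n+\tfrac12f''(\lambda)n^2 .
\]
Since $n^3=0$, this is the usual value for polynomials. The Leibniz rule for the first two derivatives gives $(f_1f_2)(x)=f_1(x)f_2(x)$, so the definition agrees with that of $\psi_\nu(x)$ above. The chain rule $(f\circ h)''=(f''\circ h)\,h'^2+(f'\circ h)\,h''$ gives $(f\circ h)(x)=f(h(x))$ when $h(\mathbb D)\subset\mathbb D$. For $|\lambda|<1$, $\rho=1-|\lambda|^2$ and $n\in N$, expanding the inverses $(\rho-\bar\lambda n)^{-1}$ and $(1+\bar\lambda n)^{-1}$ up to $n^2$ yields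
\begin{equation}\label{eq:psi}
\psi_\lambda(\lambda+n)=\frac n\rho+\frac{\bar\lambda\,n^2}{\rho^2},\qquad
\psi_{-\lambda}(n)=\lambda+\rho n-\bar\lambda\rho\,n^2 .
\end{equation}
Thus $\psi_\lambda$ moves an element with scalar part $\lambda$ into $N$, and $\psi_{-\lambda}$ moves it back.

\begin{corollary}\label{cor:slice}
Let $\|\cdot\|$ be a von Neumann norm on $A(E,\varphi)$. If $x$ has scalar part $\lambda\in\mathbb D$, then $\|x\|\le1$ if and only if $\|\psi_\lambda(x)\|\le1$. Two von Neumann norms that agree on $N$ are equal.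
\end{corollary}

\begin{proof}
The first statement follows from Lemma~\ref{lem:mobius} and $x=\psi_{-\lambda}(\psi_\lambda(x))$. For the second, $x-\lambda$ is nilpotent, so $\lambda$ is in the spectrum of $x$ and $|\lambda|\le\|x\|$. Hence the set $\{x:|\lambda|<1,\ \|\psi_\lambda(x)\|\le1\}$, which depends only on the norm on $N$, lies between the open and the closed unit ball, and so it determines the norm.
\end{proof}

\begin{example}\label{ex:two}
Let $E=0$, so $A=\mathbb C1\oplus\mathbb Cg\cong\mathbb C[X]/(X^2)$. A von Neumann norm on $A$ is determined by the number $c=\|g\|$. The operator norm of $\left(\begin{smallmatrix}\lambda&0\\ cz&\lambda\end{smallmatrix}\right)$ defines a von Neumann norm of $\lambda+zg$ with $\|g\|=c$. So every von Neumann norm on $A$ makes it a unital operator algebra. Other algebra norms fail \eqref{eq:vN}: for $\|\lambda+zg\|=|\lambda|+|z|$ we get $\|\psi_{-1/2}(g)\|=\|\frac12+\frac34g\|=\frac54$.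
\end{example}

\begin{example}\label{ex:three}
Let $E=\mathbb C$ and $\varphi(e,e')=ee'$, so $A\cong\mathbb C[X]/(X^3)$. Give $A$ the operator norm of the representation
\[
\lambda+e+zg\ \longmapsto\ \begin{pmatrix}\lambda&0&0\\ e&\lambda&0\\ z&e&\lambda\end{pmatrix}.
\]
The norm of $e+zg$ is the norm of $T=\left(\begin{smallmatrix}e&0\\ z&e\end{smallmatrix}\right)$. The matrix $I-T^*T$ has diagonal entries $1-|e|^2-|z|^2$ and $1-|e|^2$ and determinant $(1-|e|^2)^2-|z|^2$. It is positive semidefinite exactly when $|z|\le1-|e|^2$, because this inequality implies $|z|^2\le1-|e|^2$. The slice of the unit ball by $N$ is therefore $\{e+zg:|e|\le1,\ |z|\le1-|e|^2\}$. This is the model for everything that follows.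
\end{example}

\section{Two necessary conditions on the slice}\label{sec:necessary}

\subsection{What the von Neumann inequality forces}

Conjugating the operation of taking a midpoint by a M\"obius map gives a new operation on the unit ball. On $N$ it differs from the midpoint by a multiple of $g$.

\begin{lemma}[Averaging lemma]\label{lem:average}
Let $\|\cdot\|$ be a von Neumann norm on $A(E,\varphi)$ with closed unit ball $\bar B$. Let $m,d\in E$ and $z_+,z_-\in\mathbb C$. If $m+d+z_+g$ and $m-d+z_-g$ lie in $\bar B$, then so does $m+\big(\frac{z_++z_-}2+|\varphi(d)|\big)g$.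
\end{lemma}

\begin{proof}
Let $\lambda\in\mathbb D$, $\rho=1-|\lambda|^2$ and $z_0=\frac12(z_++z_-)$. By Lemma~\ref{lem:mobius} and \eqref{eq:psi}, the ball $\bar B$ contains
\[
\psi_{-\lambda}(m\pm d+z_\pm g)=\lambda+\rho\big[m\pm d+\big(z_\pm-\bar\lambda\varphi(m\pm d)\big)g\big].
\]
Since $\frac12(\varphi(m+d)+\varphi(m-d))=\varphi(m)+\varphi(d)$, the midpoint of these two elements is $\lambda+\rho[m+(z_0-\bar\lambda\varphi(m)-\bar\lambda\varphi(d))g]$. By \eqref{eq:psi}, its image under $\psi_\lambda$ is $m+(z_0-\bar\lambda\varphi(d))g$, which again lies in $\bar B$. Let $\lambda$ tend to a point of the unit circle at which $-\bar\lambda\varphi(d)=|\varphi(d)|$, and use that $\bar B$ is closed.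
\end{proof}

To read this as a statement about a function on $E$, we use the automorphisms
\[
\theta_\omega(\lambda+e+zg)=\lambda+\omega e+\omega^2zg\qquad(|\omega|=1).
\]
Call a norm on $A(E,\varphi)$ \emph{graded} if $\|g\|=1$ and every $\theta_\omega$ is isometric. In Example~\ref{ex:three}, $\theta_\omega$ is conjugation by the unitary $\operatorname{diag}(1,\omega,\omega^2)$, so that norm is graded. Take a graded norm and let $D=\{e\in E:\|e\|\le1\}$ in this norm. Since $\bar\omega\,\theta_\omega(e+zg)=e+\omega zg$, the closed convex set $\{z:\|e+zg\|\le1\}$ is invariant under rotations. It is therefore a disc centered at $0$ if $e\in D$ and empty otherwise. Its radius is at most $1$, as $zg$ is the midpoint of $e+zg$ and $\theta_{-1}(e+zg)$. Writing the radius as $1-W(e)$, we see that the slice is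
\[
\{e+zg:e\in D,\ |z|\le1-W(e)\},\qquad W:D\to[0,1],\quad W(0)=0 .
\]
For a graded von Neumann norm, Lemma~\ref{lem:average} with $z_\pm=1-W(m\pm d)$ gives
\begin{equation}\label{eq:midW}
\tfrac12\big(W(m+d)+W(m-d)\big)-W(m)\ge|\varphi(d)|\qquad(m\pm d\in D).
\end{equation}
In Example~\ref{ex:three}, $W(e)=|e|^2$ and \eqref{eq:midW} is an equality. For $q=\operatorname{Re}\omega\varphi$ with $|\omega|=1$ we have $\frac12(q(m+d)+q(m-d))-q(m)=q(d)$, so \eqref{eq:midW} says that all the functions $W-\operatorname{Re}\omega\varphi$ are midpoint convex. For smooth $W$ this is a condition on the Hessian at each point separately.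

\subsection{What a Hilbert space forces}

Inner products are linear in the first variable. For a Hilbert space $K$, the conjugate space $\overline K$ is a Hilbert space with a conjugate-linear isometric bijection $K\to\overline K$, $k\mapsto\bar k$. A \emph{Hermitian form} on $E$ is a function $H(e)=h(e,e)$ with $h$ sesquilinear and $h(e',e)=\overline{h(e,e')}$.

\begin{proposition}\label{prop:hermitian}
Let $\dim E<\infty$, and let $A(E,\varphi)$ carry a graded norm under which it is isometrically isomorphic to a subalgebra of some $\mathcal L(K)$. Then there is a Hermitian form $H$ on $E$ such that $|\varphi(e)|\le H(e)$ for all $e\in E$, and $H(e)\le1-z$ whenever $z\ge0$ and $\|e+zg\|\le1$.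
\end{proposition}

In terms of the slice, the conclusion reads $|\varphi|\le H\le W$ on $D$.

\begin{proof}
Let $\pi:A(E,\varphi)\to\mathcal L(K)$ be an isometric homomorphism, not assumed unital, and let $Y=\pi(g)$, so $\|Y\|=1$. In Example~\ref{ex:three}, $Y$ maps the first basis vector $\xi$ to the last one $\eta$, and $\pi(e)\xi$ and $\pi(e)^*\eta$ both have squared norm $|e|^2=W(e)$. In general $Y$ need not attain its norm, so we use approximate versions of $\xi$ and $\eta$. Fix $0<\kappa<1$, choose a unit vector $\xi$ with $\kappa':=\|Y\xi\|\ge\kappa$, and put $\eta=Y\xi/\kappa'$. Then $\langle Y\xi,\eta\rangle=\kappa'\in[\kappa,1]$. Define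
\[
H_\kappa(e)=\tfrac12\big(\|\pi(e)\xi\|^2+\|\pi(e)^*\eta\|^2\big).
\]
This is a Hermitian form, being half the squared norm of the linear map $e\mapsto(\pi(e)\xi,\overline{\pi(e)^*\eta})\in K\oplus\overline K$, and $0\le H_\kappa(e)\le\|e\|^2$. Fix $e$ and put $X=\pi(e)$, $P=\|X\xi\|^2$, $P'=\|X^*\eta\|^2$.

\emph{Lower bound.} Since $X^2=\varphi(e)Y$,
\[
\kappa|\varphi(e)|\le|\langle X^2\xi,\eta\rangle|=|\langle X\xi,X^*\eta\rangle|\le\sqrt{PP'}\le H_\kappa(e).
\]

\emph{Upper bound.} Let $z\ge0$ and $\|e+zg\|\le1$. As the norm is graded, $\|\omega X+\omega^2zY\|=\|\theta_\omega(e+zg)\|\le1$ for $|\omega|=1$. For $k_0,k_1\in K$,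
\[
(\omega X+\omega^2zY)(k_0+\omega k_1)=\omega Xk_0+\omega^2(zYk_0+Xk_1)+\omega^3zYk_1 .
\]
Averaging squared norms over the circle removes the cross terms and gives
\[
\|Xk_0\|^2+\|zYk_0+Xk_1\|^2+\|zYk_1\|^2\le\|k_0\|^2+\|k_1\|^2 .
\]
In particular the block matrix $\left(\begin{smallmatrix}X&0\\ zY&X\end{smallmatrix}\right)$, the analog of $T$ in Example~\ref{ex:three}, is a contraction on $K\oplus K$. Apply it to $(\xi,X^*\eta)$ and take the inner product with $(X\xi,\eta)$:
\[
P+z\kappa'+P'=\langle X\xi,X\xi\rangle+\langle zY\xi+XX^*\eta,\eta\rangle\le\sqrt{(1+P')(1+P)}\le1+\tfrac12(P+P').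
\]
Hence $H_\kappa(e)\le1-\kappa z$.

The forms $H_\kappa$ are a bounded family in the finite-dimensional space of Hermitian forms on $E$. Along a sequence $\kappa\to1$ they converge pointwise to a Hermitian form $H$, and both bounds pass to the limit.
\end{proof}

\subsection{Comparison}\label{sub:compare}

Taking $m=0$ in \eqref{eq:midW} and using $W(-d)=W(d)$ gives $W\ge|\varphi|$ on $D$. If $E=\mathbb C$ and $\varphi(e)=e^2$, then $|\varphi|$ is itself Hermitian, so $H=|\varphi|$ passes the test of Proposition~\ref{prop:hermitian} and no obstruction appears. For $E=\mathbb C^2$ and $\varphi(u,v)=2uv$ the function $|\varphi|$ is not Hermitian. It is dominated by each form of the family $c|u|^2+c^{-1}|v|^2$, $c>0$. Condition \eqref{eq:midW} is satisfied if the Hessian of $W$ at each point dominates the Hessian of some member of the family, and $c$ may depend on the point. Proposition~\ref{prop:hermitian} requires one form for the whole of $D$. The example of Theorem~\ref{thm:four} uses a function $W$ for which $c=1$ at the origin and $c$ drifts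 to $\frac12$ along the $u$-axis. First we need a converse to \eqref{eq:midW}.

\section{Building a von Neumann norm from a function $W$}\label{sec:construction}

Corollary~\ref{cor:slice} dictates the construction: prescribe the slice, and transport it to the other scalar parts by M\"obius maps. The resulting set is M\"obius invariant by design. The work is to show that it is convex and closed under products.

\begin{proposition}\label{prop:construct}
Let $D=\{e\in E:\|e\|\le r\}$ with $r>0$, and suppose that $|\varphi(e,e')|\le\frac1{16}$ for $e,e'\in D$. Let $W:D\to[0,1]$ satisfy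
\begin{enumerate}
\item[(W0)] $W(0)=0$, and $W(\omega e)=W(e)$ for $|\omega|=1$;
\end{enumerate}
and, for all $e_1,e_2\in D$ and $\beta_1,\beta_2\ge0$ with $\beta_1+\beta_2=1$,
\begin{enumerate}
\item[(W1)] $\sum\beta_iW(e_i)-W(\sum\beta_ie_i)\ge\beta_1\beta_2\,|\varphi(e_1-e_2)|$;
\item[(W2)] $\sum\beta_iW(e_i)-W(\sum\beta_ie_i)\ge\beta_1\beta_2\,|\varphi(e_1)-\varphi(e_2)|^2$.
\end{enumerate}
Let $B_N=\{e+zg:e\in D,\ |z|\le1-W(e)\}$ and $B=\{\lambda+n:\lambda\in\mathbb D,\ n\in N,\ \psi_\lambda(\lambda+n)\in B_N\}$. Then the gauge $\|x\|_B=\inf\{t>0:x\in tB\}$ is a graded von Neumann norm on $A(E,\varphi)$, and $\|n\|_B\le1$ for $n\in B_N$.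
\end{proposition}

For $\beta_1=\beta_2=\frac12$ and $e_{1,2}=m\pm d$, condition (W1) is \eqref{eq:midW}, so it cannot be dispensed with. It is used in Steps 2 and 3 below. Condition (W2) is used only in Step 2, to compare points with different scalar parts. The bound $\frac1{16}$ makes the error terms of Steps 2 and 3 small; it is not a necessary condition, since in Example~\ref{ex:three} the form $\varphi$ reaches $1$ on $D$.

Two elementary facts will be used repeatedly. If $q(e)=b(e,e)$ with $b$ a symmetric real-bilinear map into $\mathbb C$, then $2b(e_1,e_2)=q(e_1)+q(e_2)-q(e_1-e_2)$, and hence, for real $\alpha_1,\alpha_2$ with sum $s$,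
\begin{equation}\label{eq:quad}
q(\alpha_1e_1+\alpha_2e_2)=s\big(\alpha_1q(e_1)+\alpha_2q(e_2)\big)-\alpha_1\alpha_2\,q(e_1-e_2).
\end{equation}
This applies to $\varphi$, to $\operatorname{Re}\omega\varphi$, and to the squared norm of a Hilbert space. Next, (W1) and (W2) extend to weights $\alpha_1,\alpha_2\ge0$ with $s=\alpha_1+\alpha_2\le1$:
\begin{equation}\label{eq:gap}
\sum\alpha_iW(e_i)-W\Big(\sum\alpha_ie_i\Big)\ge\alpha_1\alpha_2\max\big\{|\varphi(e_1-e_2)|,\ |\varphi(e_1)-\varphi(e_2)|^2\big\}.
\end{equation}
This is trivial for $s=0$. For $s>0$ let $e=\sum(\alpha_i/s)e_i$. By (W1), $W$ is convex, and $W(0)=0$, so $W(se)\le sW(e)$. The left side of \eqref{eq:gap} is thus at least $s[\sum(\alpha_i/s)W(e_i)-W(e)]$, which is at least $\alpha_1\alpha_2/s\ge\alpha_1\alpha_2$ times the maximum.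

\begin{proof}[Proof of Proposition~\ref{prop:construct}]
For $x$ with scalar part $\lambda\in\mathbb D$ write $\psi_\lambda(x)=a+\zeta g$ with $a\in E$, and call $(\lambda,a,\zeta)$ the \emph{M\"obius coordinates} of $x$. By \eqref{eq:psi}, with $\rho=1-|\lambda|^2$,
\begin{equation}\label{eq:coord}
x=\lambda+e+zg,\qquad e=\rho a,\qquad z=\rho\big(\zeta-\bar\lambda\varphi(a)\big),
\end{equation}
and $x\in B$ if and only if $a\in D$ and $|\zeta|\le1-W(a)$. Taking $\lambda=0$ shows $B\cap N=B_N$. For $|\omega|=1$, the element $\theta_\omega(x)$ has coordinates $(\lambda,\omega a,\omega^2\zeta)$, and $\omega x$ has coordinates $(\omega\lambda,\omega a,\omega\zeta)$ because $\psi_{\omega\lambda}(\omega x)=\omega\psi_\lambda(x)$. By (W0), $\theta_\omega(B)=B$, $\omega B=B$ and $\omega B_N=B_N$.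

\medskip
\noindent\emph{Step 1: $\psi_\nu(B)\subset B$ for $\nu\in\mathbb D$.} Let $x\in B$ have scalar part $\lambda$. Then $y=\psi_\nu(x)$ has scalar part $\mu=\psi_\nu(\lambda)\in\mathbb D$. The automorphism $\psi_\mu\circ\psi_\nu\circ\psi_{-\lambda}$ fixes $0$, so $\psi_\mu\circ\psi_\nu=\omega\psi_\lambda$ with $|\omega|=1$. Hence $\psi_\mu(y)=\omega\psi_\lambda(x)\in B_N$, that is, $y\in B$.

\medskip
\noindent\emph{Step 2: $B$ is convex.} Let $x_1,x_2\in B$ have coordinates $(\lambda_i,a_i,\zeta_i)$, and let $x=t_1x_1+t_2x_2$ with $t_i>0$, $t_1+t_2=1$ have coordinates $(\lambda,a,\zeta)$. Put $\rho_i=1-|\lambda_i|^2$, $\rho=1-|\lambda|^2$, $\varphi_i=\varphi(a_i)$, $\delta=\lambda_1-\lambda_2$, $\eta=a_1-a_2$ and $\Delta=|\varphi_1-\varphi_2|$. By \eqref{eq:quad} for $|\cdot|^2$ on $\mathbb C$, we have $\rho=\sum t_i\rho_i+t_1t_2|\delta|^2$. So the numbers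
\[
\alpha_i=\frac{t_i\rho_i}\rho,\qquad\gamma=\frac{t_1t_2|\delta|^2}\rho
\]
satisfy $\alpha_1+\alpha_2+\gamma=1$. By \eqref{eq:coord}, $a=\sum\alpha_ia_i\in D$ and
\[
\zeta=\sum\alpha_i\big(\zeta_i-\bar\lambda_i\varphi_i\big)+\bar\lambda\varphi(a)=\sum\alpha_i\zeta_i-R,\qquad R=\sum\alpha_i\bar\lambda_i\varphi_i-\bar\lambda\varphi(a).
\]
Since $|\sum\alpha_i\zeta_i|\le1-\gamma-\sum\alpha_iW(a_i)$, the required bound $|\zeta|\le1-W(a)$ follows from
\begin{equation}\label{eq:convexgoal}
|R|\le\gamma+\sum\alpha_iW(a_i)-W(a).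
\end{equation}
By \eqref{eq:quad}, $\varphi(a)=(1-\gamma)\sum\alpha_i\varphi_i-\alpha_1\alpha_2\varphi(\eta)$, and therefore
\[
R=\bar\lambda\alpha_1\alpha_2\varphi(\eta)+T,\qquad T=\sum\alpha_i(\bar\lambda_i-\bar\lambda)\varphi_i+\gamma\bar\lambda\sum\alpha_i\varphi_i .
\]
If $\lambda_1=\lambda_2$, then $\gamma=T=0$ and \eqref{eq:convexgoal} follows from (W1); this is the computation of Lemma~\ref{lem:average} read backwards. In general $T$ contains a term of first order in $\delta$, while $\gamma$ is of second order and cannot absorb it alone. The remaining resource is the convexity gap of $W$: the first term of $R$ uses only the fraction $|\lambda|$ of it. A maximum dominates every convex combination, so \eqref{eq:gap} gives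
\[
\sum\alpha_iW(a_i)-W(a)\ge\alpha_1\alpha_2|\lambda|\,|\varphi(\eta)|+\alpha_1\alpha_2(1-|\lambda|)\Delta^2,
\]
and it remains to prove $|T|\le\gamma+\alpha_1\alpha_2(1-|\lambda|)\Delta^2$.

As $\lambda_1-\lambda=t_2\delta$ and $\lambda_2-\lambda=-t_1\delta$, the first sum in $T$ equals $\frac{t_1t_2}\rho\bar\delta\,(\rho_1\varphi_1-\rho_2\varphi_2)$. By symmetry we may assume $\rho_1\le\rho_2$. From $|\rho_1-\rho_2|=\big||\lambda_1|^2-|\lambda_2|^2\big|\le2|\delta|$ and $|\varphi_2|\le\frac1{16}$ we get
\[
|\rho_1\varphi_1-\rho_2\varphi_2|\le\rho_1\Delta+|\rho_1-\rho_2|\,|\varphi_2|\le\rho_1\Delta+\tfrac18|\delta| .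
\]
The second term of $T$ is at most $\gamma/16$ in modulus. Altogether,
\[
|T|\le\frac{t_1t_2}\rho\Big[\rho_1\Delta|\delta|+\tfrac3{16}|\delta|^2\Big]\le\frac{t_1t_2}\rho\Big[\tfrac12\rho_1^2\Delta^2+\tfrac{11}{16}|\delta|^2\Big].
\]
On the other side, $1-|\lambda|=\rho/(1+|\lambda|)\ge\rho/2$ and $\alpha_1\alpha_2=t_1t_2\rho_1\rho_2/\rho^2\ge t_1t_2\rho_1^2/\rho^2$, so
\[
\gamma+\alpha_1\alpha_2(1-|\lambda|)\Delta^2\ge\frac{t_1t_2}\rho\Big[|\delta|^2+\tfrac12\rho_1^2\Delta^2\Big]\ge|T| .
\]
This proves \eqref{eq:convexgoal}. Since $0\in B$ and $\omega B=B$, the convex set $B$ is balanced: $\ell B\subset B$ for $|\ell|\le1$.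

\medskip
\noindent\emph{Step 3: $B\cdot B\subset B$.} Let $x,y\in B$ have coordinates $(\lambda,a,\zeta)$ and $(\mu,b,\zeta')$. Because $\omega B=B$, we may multiply $x$ and $y$ by unimodular scalars and assume $\lambda,\mu\in[0,1)$. Put $\rho=1-\lambda^2$, $\sigma=1-\mu^2$, $\tau=1-\lambda^2\mu^2$, and
\[
\alpha=\frac{\mu\rho}\tau,\qquad\beta=\frac{\lambda\sigma}\tau,\qquad\gamma=1-\alpha-\beta=\frac{(1-\lambda)(1-\mu)(1-\lambda\mu)}\tau=\frac{(1-\lambda)(1-\mu)}{1+\lambda\mu}>0 .
\]
(Both $\tau-\mu\rho-\lambda\sigma$ and the triple product expand to $1-\lambda-\mu+\lambda^2\mu+\lambda\mu^2-\lambda^2\mu^2$.) By \eqref{eq:coord},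
\[
xy=\lambda\mu+(\mu\rho\,a+\lambda\sigma\,b)+\big[\mu\rho(\zeta-\lambda\varphi(a))+\lambda\sigma(\zeta'-\mu\varphi(b))+\rho\sigma\varphi(a,b)\big]g .
\]
So $xy$ has coordinates $(\lambda\mu,c,\zeta'')$ with $c=\alpha a+\beta b\in D$ and
\[
\zeta''=\alpha\zeta+\beta\zeta'-\alpha\lambda\varphi(a)-\beta\mu\varphi(b)+\frac{\rho\sigma}\tau\varphi(a,b)+\lambda\mu\,\varphi(\alpha a+\beta b).
\]
Expand the last term and collect coefficients. Since $\tau-\mu^2\rho=\sigma$, the coefficient of $\varphi(a)$ is $-\alpha\lambda(1-\mu\alpha)=-\alpha\lambda\sigma/\tau=-\alpha\beta$. Since $\tau-\lambda^2\sigma=\rho$, the coefficient of $\varphi(b)$ is $-\beta\mu(1-\lambda\beta)=-\beta\mu\rho/\tau=-\alpha\beta$. Since $\alpha\beta=\lambda\mu\rho\sigma/\tau^2$, the coefficient of $\varphi(a,b)$ is $\rho\sigma/\tau+2\lambda\mu\alpha\beta=\rho\sigma(1+\lambda^2\mu^2)/\tau^2$. Substituting $\varphi(a)+\varphi(b)=\varphi(a-b)+2\varphi(a,b)$ changes this last coefficient to $\rho\sigma(1-\lambda\mu)^2/\tau^2=\rho\sigma/(1+\lambda\mu)^2$, so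
\[
\zeta''=\alpha\zeta+\beta\zeta'-\alpha\beta\,\varphi(a-b)+\frac{\rho\sigma}{(1+\lambda\mu)^2}\,\varphi(a,b).
\]
We bound the three parts. First, $|\alpha\zeta+\beta\zeta'|\le1-\gamma-\alpha W(a)-\beta W(b)$. Second, \eqref{eq:gap} gives $\alpha\beta|\varphi(a-b)|\le\alpha W(a)+\beta W(b)-W(c)$. Third,
\[
\frac{\rho\sigma}{(1+\lambda\mu)^2}=\gamma\,\frac{(1+\lambda)(1+\mu)}{1+\lambda\mu}\le2\gamma,
\]
because $2(1+\lambda\mu)-(1+\lambda)(1+\mu)=(1-\lambda)(1-\mu)\ge0$; so the last part is at most $\gamma/8\le\gamma$. Adding up, $|\zeta''|\le1-W(c)$, and $xy\in B$.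

\medskip
\noindent\emph{Step 4: the norm.} By \eqref{eq:coord}, elements of $B$ satisfy $|\lambda|<1$, $\|e\|\le r$ and $|z|\le\frac{17}{16}$, so $B$ is bounded. It contains $\mathbb D1$, $D$ and $\{zg:|z|\le1\}$, hence their convex hull, which is a neighborhood of $0$. The gauge of a bounded, convex, balanced neighborhood of $0$ is an equivalent norm, therefore complete, and
\[
\{x:\|x\|_B<1\}\subset B\subset\{x:\|x\|_B\le1\}.
\]
If $\|x\|_B<s$ and $\|y\|_B<t$, then $x/s,\,y/t\in B$, so $xy/st\in B$ by Step 3; thus the norm is submultiplicative. We have $\|1\|_B=1$ since $t1\in B$ if and only if $|t|<1$, and $\|g\|_B=1$ since $tg\in B$ if and only if $|t|\le1$. Each $\theta_\omega$ preserves $B$ and is therefore isometric. Finally $B_N\subset B$ gives $\|n\|_B\le1$ on $B_N$.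

\medskip
\noindent\emph{Step 5: the von Neumann inequality.} Let $f$ be holomorphic on $\mathbb D$ with $|f|\le1$ and let $x\in B$. We claim that $\|f(x)\|_B\le1$. The idea is that $f(x)$ depends on three Taylor coefficients only, and that these can be matched by a function built from M\"obius maps, scalars of modulus at most $1$ and one product, all of which preserve $B$.

Let $\lambda$ be the scalar part of $x$, $y=\psi_\lambda(x)\in B_N$ and $F=f\circ\psi_{-\lambda}$, so that $f(x)=F(y)$. If $F$ is a unimodular constant, then $\|F(y)\|_B=1$. Otherwise $c=F(0)\in\mathbb D$ and $\psi_c(F(z))=zG(z)$ with $|G|\le1$, so $F(y)=\psi_{-c}(yG(y))$. By Step 1 it suffices to show that $yG(y)\in B$. As $y^3=0$, we have $yG(y)=c'y+G'(0)y^2$ with $c'=G(0)$. If $|c'|=1$, then $G'(0)=0$ and $yG(y)=c'y\in B$. Otherwise $G'(0)=(1-|c'|^2)\ell$ with $|\ell|\le1$. The element $w=\psi_{-c'}(\ell y)$ lies in $B$, because $B$ is balanced and by Step 1. By \eqref{eq:psi}, $w\in c'+(1-|c'|^2)\ell y+\mathbb Cy^2$, so $yw=c'y+G'(0)y^2=yG(y)$, and $yw\in B$ by Step 3.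 The claim is proved.

If $f$ is a polynomial with $\|f\|_\infty\le1$ and $\|x\|_B\le1$, then $tx\in B$ for $0<t<1$, so $\|f(tx)\|_B\le1$. Let $t\to1$. Homogeneity in $f$ gives \eqref{eq:vN}.
\end{proof}

To verify (W1) in practice we use the following consequence of \eqref{eq:quad}. If $F$ is a real function on a convex set, $q$ is a real quadratic form and $F-q$ is convex, then for $\beta_1,\beta_2\ge0$ with $\beta_1+\beta_2=1$,
\begin{equation}\label{eq:cvx}
\sum\beta_iF(e_i)-F\Big(\sum\beta_ie_i\Big)\ge\beta_1\beta_2\,q(e_1-e_2).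
\end{equation}
If $F-\operatorname{Re}\omega\varphi$ is convex for every $|\omega|=1$, we choose $\omega$ with $\omega\varphi(e_1-e_2)=|\varphi(e_1-e_2)|$ and obtain (W1) for $F$.

\section{The four-dimensional example}\label{sec:four}

Let $E=\mathbb C^2$ with the Euclidean norm $|e|$, and $\varphi((u,v),(u',v'))=uv'+u'v$. Then $\varphi(u,v)=2uv$, and $|\varphi(e,e')|\le|e|\,|e'|$ by the Cauchy--Schwarz inequality. Let $D=\{|e|\le\frac14\}$ and
\[
W(u,v)=|u|^2+|v|^2-|u|^4+16|u|^2|v|^2+128|v|^4 .
\]
The terms have the following roles. The quadratic part is the form with $c=1$ from Section~\ref{sub:compare}. The term $-|u|^4$ pushes $W$ below $|u|^2$ on the $u$-axis, at the price of curvature in the $u$-direction. The term $16|u|^2|v|^2$ compensates by adding curvature in the $v$-direction at points with $u\ne0$, and it vanishes on both axes. It creates mixed second derivatives, which $128|v|^4$ absorbs. This last term raises $W$ on the $v$-axis, but only to fourth order, and a Hermitian form below $W$ is already constrained by the behavior of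 $W$ near $0$.

\begin{proof}[Proof of Theorem~\ref{thm:four}]
\emph{The hypotheses of Proposition~\ref{prop:construct} hold.} We have $|\varphi|\le\frac1{16}$ on $D\times D$, and (W0) holds since $W$ depends on $|u|,|v|$ only. On $D$ we have $|u|^2|v|^2\le(\frac1{32})^2$ and $|v|^4\le\frac1{256}$, so $W\le\frac1{16}+\frac1{64}+\frac12<1$.

For $d=(a,b)\in\mathbb C^2$ let $\partial_d^2F(e)$ be the second derivative of $s\mapsto F(e+sd)$ at $s=0$, $s$ real. A smooth $F$ with $\partial_d^2F\ge0$ on $D$ for all $d$ is convex on $D$. Put $x=\operatorname{Re}\bar ua$ and $y=\operatorname{Re}\bar vb$. The functions $|u+sa|^2$ and $|v+sb|^2$ have first derivatives $2x$, $2y$ and second derivatives $2|a|^2$, $2|b|^2$ at $s=0$. By the product rule,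
\[
\partial_d^2|u|^4=8x^2+4|u|^2|a|^2,\quad\partial_d^2|v|^4=8y^2+4|v|^2|b|^2,\quad\partial_d^2|u|^2|v|^2=2|v|^2|a|^2+8xy+2|u|^2|b|^2,
\]
and hence
\begin{align*}
\partial_d^2W={}&2|a|^2+2|b|^2-8x^2-4|u|^2|a|^2+32|u|^2|b|^2+32|v|^2|a|^2\\
&+128xy+1024y^2+512|v|^2|b|^2 .
\end{align*}
Since $1024y^2+128xy=(32y+2x)^2-4x^2\ge-4x^2$ and $x^2\le|u|^2|a|^2$, dropping the two nonnegative terms that contain $|v|^2$ leaves, with $t=|u|^2\in[0,\frac1{16}]$,
\begin{equation}\label{eq:hess}
\partial_d^2W\ge2(1-8t)|a|^2+2(1+16t)|b|^2 .
\end{equation}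
The coefficients $(1-8t,\,1+16t)$ move from $(1,1)$ to $(\frac12,2)$; this is the drift of $c$. Their product is $1+8t(1-16t)\ge1$, so the inequality of arithmetic and geometric means gives $\partial_d^2W\ge4|a||b|\ge2\operatorname{Re}\omega\varphi(d)=\partial_d^2(\operatorname{Re}\omega\varphi)$ for $|\omega|=1$. Thus each $W-\operatorname{Re}\omega\varphi$ is convex, and (W1) follows from \eqref{eq:cvx}. Also $1-8t\ge\frac12$, so $\partial_d^2W\ge|d|^2=\partial_d^2(\frac12|e|^2)$ and $W-\frac12|e|^2$ is convex. For $e_1,e_2\in D$ we have $|\varphi(e_1)-\varphi(e_2)|=|\varphi(e_1-e_2,e_1+e_2)|\le\frac12|e_1-e_2|$, so \eqref{eq:cvx} gives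
\[
\sum\beta_iW(e_i)-W\Big(\sum\beta_ie_i\Big)\ge\tfrac12\beta_1\beta_2|e_1-e_2|^2\ge2\beta_1\beta_2|\varphi(e_1)-\varphi(e_2)|^2,
\]
which implies (W2). Finally $W$ is convex and even, so $W(e)=\frac12(W(e)+W(-e))\ge W(0)=0$. Proposition~\ref{prop:construct} provides a graded von Neumann norm with $\|e+(1-W(e))g\|_B\le1$ for $e\in D$.

\emph{There is no isometric representation.} Otherwise Proposition~\ref{prop:hermitian} gives a Hermitian form $H(u,v)=h_{11}|u|^2+h_{22}|v|^2+2\operatorname{Re}h_{12}u\bar v$ with $H\ge|\varphi|$ on $\mathbb C^2$ and $H\le W$ on $D$. Averaging the first inequality over $(u,v)$ and $(u,-v)$ removes the off-diagonal term: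
\[
h_{11}|u|^2+h_{22}|v|^2\ge2|u||v|\qquad(u,v\in\mathbb C).
\]
In particular $h_{11},h_{22}\ge0$, so the real quadratic form $h_{11}s^2-2ss'+h_{22}s'^2$ is nonnegative on $\mathbb R^2$, and its determinant gives $h_{11}h_{22}\ge1$. The second inequality gives
\[
h_{11}\le16\,W(\tfrac14,0)=16\big(\tfrac1{16}-\tfrac1{256}\big)=\tfrac{15}{16},\qquad h_{22}\le\lim_{s\to0}\frac{W(0,s)}{s^2}=\lim_{s\to0}(1+128s^2)=1 .
\]
Hence $h_{11}h_{22}\le\frac{15}{16}<1$, a contradiction.
\end{proof}

\section{The isomorphic classification}\label{sec:class}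

\subsection{Von Neumann norms and martingales}

Up to an equivalent norm, the question is whether any bounded function satisfies \eqref{eq:midW} near $0$. Iterating \eqref{eq:midW} along a binary tree accumulates the quantity $Q(M)$, which must therefore stay bounded. Conversely, the largest amount that can be accumulated from a given starting point defines a function that satisfies \eqref{eq:midW}. Since $Q(rM)=r^2Q(M)$ for $r>0$, the finiteness of $\sup Q(M)$ does not depend on the radius of the ball or on the choice of an equivalent norm on $E$.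

We need the following case of the Bernstein--Doetsch theorem.

\begin{lemma}\label{lem:midpoint}
Let $F$ be a bounded real function on a convex set with $F(\frac{e_1+e_2}2)\le\frac12(F(e_1)+F(e_2))$ for all $e_1,e_2$. Then $F$ is convex.
\end{lemma}

\begin{proof}
Restrict $F$ to a segment, parametrize it by $[0,1]$ and subtract an affine function, to obtain a bounded midpoint convex $F_0$ with $F_0(0)=F_0(1)=0$. We must show that $\mu=\sup F_0$ is at most $0$. For $t\le\frac12$ we have $F_0(t)\le\frac12(F_0(0)+F_0(2t))\le\frac\mu2$, and for $t\ge\frac12$ we have $F_0(t)\le\frac12(F_0(2t-1)+F_0(1))\le\frac\mu2$. So $\mu\le\frac\mu2$.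
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(i)]
\emph{Necessity.} Let $|||\cdot|||$ be a von Neumann norm with closed unit ball $\bar B$; it is not assumed graded. Choose $r>0$ such that $\bar B$ contains the ball of radius $r$ of $E$, and let $M$ be a dyadic martingale in that ball. Let $Z_k$ be the average of $\sum_{j>k}|\varphi(d_j)|$ over $r_{k+1},\dots,r_n$, a function of $r_1,\dots,r_k$. Then $Z_n=0$, $Z_0=Q(M)$ and
\[
Z_{k-1}=\tfrac12\big(Z_k|_{r_k=1}+Z_k|_{r_k=-1}\big)+|\varphi(d_k)| .
\]
All values of $M_n+Z_ng=M_n$ lie in $\bar B$. If all values of $M_k+Z_kg$ lie in $\bar B$, then Lemma~\ref{lem:average}, applied for each fixed $r_1,\dots,r_{k-1}$ with $m=M_{k-1}$, $d=d_k$ and $z_\pm=Z_k|_{r_k=\pm1}$, shows the same for $M_{k-1}+Z_{k-1}g$. Hence $M_0+Q(M)g\in\bar B$, and $M_0\in\bar B$ gives $Q(M)\,|||g|||\le2$. By scaling, $Q(M)\le2/(r^2|||g|||)$ for dyadic martingales in the unit ball of $E$.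

\emph{Sufficiency.} Let $C=\sup Q(M)<\infty$. For $\|e\|\le1$ let $U(e)$ be the supremum of $Q(M)$ over dyadic martingales in the closed unit ball with $M_0=e$, so $0\le U\le C$. Let $\|m\pm d\|\le1$ and let $M^\pm$ be such martingales starting at $m\pm d$. Appending zero increments, we may assume that they have the same length. Define $M_0=m$, $M_1=m+r_1d$, and let $M$ continue as $M^+$ or $M^-$, driven by $r_2,r_3,\dots$, according to the sign of $r_1$. Then $Q(M)=|\varphi(d)|+\frac12(Q(M^+)+Q(M^-))$, and therefore
\begin{equation}\label{eq:U}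
U(m)\ge\tfrac12\big(U(m+d)+U(m-d)\big)+|\varphi(d)| .
\end{equation}
Since $Q(\omega M)=Q(M)$, we have $U(\omega e)=U(e)$ for $|\omega|=1$, and \eqref{eq:U} with $m=0$ gives $U(0)\ge U(e)$. So $V=U(0)-U$ satisfies $0\le V\le C$, (W0) and \eqref{eq:midW}. Each function $V-\operatorname{Re}\omega\varphi$ is bounded and midpoint convex on the unit ball, hence convex by Lemma~\ref{lem:midpoint}. By \eqref{eq:cvx}, with $\eta=e_1-e_2$,
\begin{equation}\label{eq:V}
\sum\beta_iV(e_i)-V\Big(\sum\beta_ie_i\Big)\ge\beta_1\beta_2|\varphi(\eta)| .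
\end{equation}
In particular $V$ is convex, so $V(e)\le\|e\|V(e/\|e\|)\le C\|e\|$ for $0<\|e\|\le1$.

The function $V$ satisfies (W1), but nothing gives (W2). The function $|\varphi(\cdot)|^2$ has the convexity gap required in (W2) up to an error that is a small multiple of $|\varphi(\eta)|$, and a second copy of $V$ pays for this error. Choose $0<r<1$ with $r^2\|\varphi\|\le\frac1{16}$ and $2Cr\le\frac12$, and put $D=\{\|e\|\le r\}$ and $W=2V+|\varphi(\cdot)|^2$. Then $|\varphi|\le\frac1{16}$ on $D\times D$, $0\le W\le\frac12+\frac1{256}\le1$ on $D$, and (W0) holds. Let $e_1,e_2\in D$, $\varphi_i=\varphi(e_i)$ and $\Phi=\sum\beta_i\varphi_i$. By \eqref{eq:quad}, $\varphi(\sum\beta_ie_i)=\Phi-\beta_1\beta_2\varphi(\eta)$ and $\sum\beta_i|\varphi_i|^2-|\Phi|^2=\beta_1\beta_2|\varphi_1-\varphi_2|^2$. From $|\Phi|\le\frac1{16}$, $|\varphi(\eta)|\le(2r)^2\|\varphi\|\le\frac14$ and $\beta_1\beta_2\le\frac14$ we get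
\[
\Big|\varphi\Big(\sum\beta_ie_i\Big)\Big|^2\le|\Phi|^2+\beta_1\beta_2|\varphi(\eta)|\big(2|\Phi|+\beta_1\beta_2|\varphi(\eta)|\big)\le|\Phi|^2+\tfrac3{16}\beta_1\beta_2|\varphi(\eta)| .
\]
Combining this with twice \eqref{eq:V},
\[
\sum\beta_iW(e_i)-W\Big(\sum\beta_ie_i\Big)\ge\beta_1\beta_2\Big(|\varphi_1-\varphi_2|^2+\big(2-\tfrac3{16}\big)|\varphi(\eta)|\Big),
\]
which contains both (W1) and (W2). Proposition~\ref{prop:construct} gives a von Neumann norm.
\end{proof}

\subsection{Representations on Hilbert space}

\begin{proof}[Proof of Theorem~\ref{thm:class}(ii)]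
Let $\pi:A(E,\varphi)\to\mathcal L(K)$ be a continuous homomorphism with $\pi(g)\ne0$. Choose $\xi,\eta\in K$ with $\langle\pi(g)\xi,\eta\rangle=1$. Since $\pi(e)\pi(e')=\varphi(e,e')\pi(g)$, we have $\varphi(e,e')=\langle\pi(e')\xi,\pi(e)^*\eta\rangle$. The map $Se=(\pi(e)\xi,\overline{\pi(e)^*\eta})\in K\oplus\overline K$ is linear and bounded, and
\[
|\varphi(e,e')|\le\|\pi(e)^*\eta\|\,\|\pi(e')\xi\|\le\|Se\|\,\|Se'\| .
\]
This proves the last assertion, and also necessity, since an isomorphism onto a subalgebra does not annihilate $g$.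

Conversely, let $S:E\to H$ be given. We imitate the matrices of Example~\ref{ex:three}, with $H$ in place of the middle coordinate. The formula $b(Se,Se')=\varphi(e,e')$ defines a bilinear form on the range of $S$: it is well defined because $Se=0$ implies $\varphi(e,\cdot)=0$, and $|b(h,h')|\le\|h\|\|h'\|$. Extend $b$ by continuity to the closure of the range, and then to $H$ by composing with the orthogonal projection; the bound persists. On $\mathbb C\epsilon_0\oplus H\oplus\mathbb C\epsilon_2$, with unit vectors $\epsilon_0,\epsilon_2$, let $\pi_0(1)=I$ and, for $h\in H$,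
\[
\pi_0(e):\ \epsilon_0\mapsto Se,\quad h\mapsto b(Se,h)\epsilon_2,\quad\epsilon_2\mapsto0;\qquad\pi_0(g):\ \epsilon_0\mapsto\epsilon_2,\quad h\mapsto0,\quad\epsilon_2\mapsto0 .
\]
The product $\pi_0(e)\pi_0(e')$ sends $\epsilon_0$ to $b(Se,Se')\epsilon_2=\varphi(e,e')\epsilon_2$ and annihilates $H$ and $\epsilon_2$, so it equals $\varphi(e,e')\pi_0(g)$. The operators $\pi_0(e)$ and $\pi_0(g)$ annihilate $\epsilon_2$, which spans the range of $\pi_0(g)$, and $\pi_0(g)$ annihilates $H\oplus\mathbb C\epsilon_2$, which contains the range of $\pi_0(e)$. So $\pi_0$ is a homomorphism, and it is bounded because $S$ and $b$ are.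

The map $\pi_0$ need not be bounded below on $E$, so we add a second representation. Let $\Gamma$ be the unit ball of $E^*$, and let $j(e)$ be the diagonal operator on $\ell_2(\Gamma)$ with entries $\gamma(e)$, $\gamma\in\Gamma$. By the Hahn--Banach theorem, $j$ is a linear isometry. Put $\pi_1(\lambda+e+zg)=\left(\begin{smallmatrix}\lambda&j(e)\\0&\lambda\end{smallmatrix}\right)$ on $\ell_2(\Gamma)\oplus\ell_2(\Gamma)$. This is a bounded homomorphism, since $\pi_1(e)\pi_1(e')=0=\pi_1(g)$. For $x=\lambda+e+zg$ we have $\|\pi_1(x)\|\ge\max\{|\lambda|,\|e\|\}$ and $\|\pi_0(x)\|\ge|\langle\pi_0(x)\epsilon_0,\epsilon_2\rangle|=|z|$. Hence $\pi_0\oplus\pi_1$ is bounded and bounded below, so it is a bicontinuous isomorphism onto a closed subalgebra.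
\end{proof}

\begin{remark}
The condition in (ii) implies the condition in (i) directly. The increments of a dyadic martingale in a Hilbert space are orthogonal in expectation, so $Q(M)\le\mathbb E\sum_k\|Sd_k\|^2=\mathbb E\|SM_n\|^2-\|SM_0\|^2\le\|S\|^2$. The next section shows that the converse fails.
\end{remark}

\section{The algebras $A_p$}\label{sec:lp}

Give $E=\ell_p\oplus\ell_{p'}$ the maximum norm. Here $\varphi((x,y))=2\langle x,y\rangle$. A dyadic martingale in $E$ is $M_k=(x_k,y_k)$ with increments $dx_k=x_k-x_{k-1}=r_ka_k$ and $dy_k=r_kb_k$, where $a_k,b_k$ depend on $r_1,\dots,r_{k-1}$, and $Q(M)=2\,\mathbb E\sum_k|\langle a_k,b_k\rangle|$. The absolute values can be removed by scalar factors of modulus one, and this turns $Q(M)$ into a pairing with a martingale transform. A scalar sequence $\varepsilon=(\varepsilon_k)_{k=1}^n$ is \emph{predictable} if $\varepsilon_k$ depends only on $r_1,\dots,r_{k-1}$; the \emph{transform} of $x$ by $\varepsilon$ is $T_\varepsilon x=\sum_{k=1}^n\varepsilon_k\,dx_k$. Then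
\begin{equation}\label{eq:orth}
\mathbb E\langle T_\varepsilon x,y_n\rangle=\mathbb E\sum_{k=1}^n\varepsilon_k\langle a_k,b_k\rangle .
\end{equation}
Indeed, write $y_n=y_0+\sum_jr_jb_j$ and expand. The terms $\varepsilon_kr_k\langle a_k,y_0\rangle$, and $\varepsilon_kr_kr_j\langle a_k,b_j\rangle$ with $j\ne k$, are odd in the sign with the largest index, so they have mean zero; for $j=k$ we use $r_k^2=1$.

Burkholder's theorem \cite{burkholder} states that for $1<p<\infty$ transforms of scalar martingales by predictable sequences bounded by $1$ are bounded on $L_p$ with a constant depending only on $p$. In our setting: there is $c_p<\infty$ such that $\mathbb E|T_\varepsilon\chi|^p\le c_p^p\,\mathbb E|\chi_n|^p$ for every complex dyadic martingale $\chi$ and every predictable $\varepsilon$ with $|\varepsilon_k|\le1$. The complex case follows from the real one by splitting both $\chi$ and $\varepsilon$ into real and imaginary parts, which costs a factor $4$.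

\begin{proof}[Proof of Theorem~\ref{thm:lp}]
\emph{The case $1<p<\infty$.} Let $M=(x,y)$ be a dyadic martingale in the unit ball. Choose a predictable $\varepsilon$ with $|\varepsilon_k|=1$ and $\varepsilon_k\langle a_k,b_k\rangle=|\langle a_k,b_k\rangle|$. By \eqref{eq:orth}, H\"older's inequality in $\ell_p$ and $\|y_n\|_{p'}\le1$,
\[
Q(M)=2\,\mathbb E\langle T_\varepsilon x,y_n\rangle\le2\,\mathbb E\|T_\varepsilon x\|_p\le2\big(\mathbb E\|T_\varepsilon x\|_p^p\big)^{1/p}.
\]
Each coordinate $x(i)$ of $x$ is a scalar dyadic martingale, and $T_\varepsilon$ acts coordinatewise. Hence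
\[
\mathbb E\|T_\varepsilon x\|_p^p=\sum_i\mathbb E|T_\varepsilon x(i)|^p\le c_p^p\sum_i\mathbb E|x_n(i)|^p=c_p^p\,\mathbb E\|x_n\|_p^p\le c_p^p .
\]
So $Q(M)\le2c_p$, and Theorem~\ref{thm:class}(i) gives a von Neumann norm.

\emph{The cases $p=1$ and $p=\infty$.} Interchanging the summands of $E$ gives $A_\infty\cong A_1$, so let $p=1$. We need a martingale in the unit ball of $\ell_1$ with a large transform, and we take probability densities that concentrate on a point. Let $\Omega=\{\pm1\}^n$ with the uniform probability $dt$. The maps $F\mapsto(2^{-n}F(t))_{t\in\Omega}$ and $G\mapsto(G(t))_{t\in\Omega}$ identify $L_1(\Omega)$ and $L_\infty(\Omega)$ isometrically with the spans of the first $2^n$ unit vectors in $\ell_1$ and $\ell_\infty$, and they carry $\int FG\,dt$ to the pairing. For $r=(r_1,\dots,r_n)$ define $x_k(r)\in L_1(\Omega)$ by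
\[
x_k(r)(t)=\prod_{j\le k}(1+r_jt_j)\qquad(0\le k\le n).
\]
This is $2^k$ times the indicator function of $\{t:t_j=r_j\text{ for }j\le k\}$, so $\|x_k\|_1=1$. Moreover $x_0=1$ and $dx_k(t)=r_k\,t_k\,x_{k-1}(t)$, so $x$ is a dyadic martingale. Let $\varepsilon_k=(-1)^k$. Fix $r$, and for $0\le m<n$ consider the set of $t$ that first disagree with $r$ at coordinate $m+1$; it has probability $2^{-(m+1)}$. On this set $dx_k(t)=2^{k-1}$ for $1\le k\le m$, $dx_{m+1}(t)=-2^m$, and later increments vanish. Therefore
\[
T_\varepsilon x(t)=-\sum_{k=1}^m(-2)^{k-1}+(-2)^m=\frac{(-2)^m-1}3+(-2)^m=\frac{4(-2)^m-1}3,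
\]
so $|T_\varepsilon x(t)|\ge\frac13(4\cdot2^m-1)\ge2^m$. Hence $\|T_\varepsilon x(r)\|_1\ge\sum_{m<n}2^{-(m+1)}2^m=\frac n2$ for every $r$.

Let $y_n(r)=\operatorname{sign}T_\varepsilon x(r)\in L_\infty(\Omega)$, and let $y_k$ be the average of $y_n$ over $r_{k+1},\dots,r_n$. Then $\|y_k\|_\infty\le1$, $y_0$ is constant, and $dy_k=r_kb_k$ with $b_k=\frac12(y_k|_{r_k=1}-y_k|_{r_k=-1})$. So $M=(x,y)$ is a dyadic martingale in the unit ball of $E$, and by \eqref{eq:orth}
\[
Q(M)\ge2\,\mathbb E\sum_k(-1)^k\langle a_k,b_k\rangle=2\,\mathbb E\langle T_\varepsilon x,y_n\rangle=2\,\mathbb E\|T_\varepsilon x\|_1\ge n .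
\]
Thus $\sup Q(M)=\infty$, and by Theorem~\ref{thm:class}(i) $A_1$ has no von Neumann norm.

\emph{Operator algebras.} For $p=2$ let $S$ be the identity map of $E$ onto the Hilbert space $\ell_2\oplus_2\ell_2$. Then $|\varphi((x,y),(x',y'))|\le\|x\|\|y'\|+\|y\|\|x'\|\le\|S(x,y)\|\,\|S(x',y')\|$, and Theorem~\ref{thm:class}(ii) applies. Conversely, let $1\le p\le\infty$ and suppose that $S$ as in Theorem~\ref{thm:class}(ii) exists. Then
\[
|\langle x,y\rangle|=|\varphi((x,0),(0,y))|\le\|S(x,0)\|\,\|S\|\,\|y\|_{p'},
\]
and taking the supremum over $\|y\|_{p'}\le1$ shows that $S_1x=S(x,0)$ satisfies $\|S\|^{-1}\|x\|_p\le\|S_1x\|\le\|S\|\|x\|_p$. So $\ell_p$ is isomorphic to a Hilbert space, which forces $p=2$. To see this, let $\epsilon_1,\epsilon_2,\dots$ be the unit vectors of $\ell_p$. In a Hilbert space $\mathbb E\|\sum_{i\le n}r_iS_1\epsilon_i\|^2=\sum_{i\le n}\|S_1\epsilon_i\|^2$. The right side lies between $\|S\|^{-2}n$ and $\|S\|^2n$. Since $\|\sum_{i\le n}r_i\epsilon_i\|_p=n^{1/p}$ for all signs, the left side lies between $\|S\|^{-2}n^{2/p}$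 and $\|S\|^2n^{2/p}$. Hence $\|S\|^{-4}\le n^{2/p-1}\le\|S\|^4$ for all $n$, and $p=2$.

For $p\ne2$ there is thus no such $S$. By Theorem~\ref{thm:class}(ii), $A_p$ is not isomorphic to an operator algebra, and every continuous homomorphism of $A_p$ into an $\mathcal L(K)$ annihilates $g\ne0$, so none is injective.
\end{proof}

\begin{thebibliography}{9}

\bibitem{nonunital}
\emph{Banach algebras satisfying the non-unital von Neumann inequality},
\texttt{http://peter-dixon.staff.shef.ac.uk/research/P33ALL.PDF}.

\bibitem{burkholder}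
Burkholder, \emph{Martingale transforms}, Ann. Math. Statist. \textbf{37} (1966).

\end{thebibliography}
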